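# Uncountably many unary operations encoded by two

## 1. Words in two letters: the guess "none"

Take a set $X$ with $\kappa$ unary operations $o_\beta:X\to X$ $(\beta<\kappa)$. Can all such algebras be re-encoded as algebras with only two unary operations $p,q$, so that the homomorphisms stay exactly the same and products of finitely many algebras go to products? For which $\kappa>\omega$ is this possible?

The answer one would first guess is "for none". There are only countably many words in $p$ and $q$. Starting from one element $t$ of a two-operation algebra, we reach only countably many elements, so countably many conditions relate $t$ to the rest. A homomorphism between algebras with $\kappa$ operations has to satisfy $\kappa$ conditions at each point. If products must be preserved as well, there seems to be no room to hide uncountably many conditions.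

We shall test this guess. It will turn out to be right for one natural reading of "preserves limits" and wrong for another. First the terms.

**Definitions.** $\operatorname{Alg}(1\times\lambda)$ is the category of all algebras with $\lambda$ unary operations and all homomorphisms. A *full embedding* is a full and faithful functor that is injective on objects. The limit of a diagram $(X_d)$ of algebras is the subalgebra $L\subset\prod_dX_d$ of all families $(x_d)$ with $h(x_d)=x_{d'}$ for every arrow $h:X_d\to X_{d'}$ of the diagram. A functor $G$ *preserves* this limit if the canonical map $G(L)\to\lim G(X_d)$ is bijective (a bijective homomorphism is an isomorphism). It *preserves limits over finitely many algebras* if it preserves all limits of diagrams with finitely many objects; the number of arrows is not restricted.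

Example: one object $X$ and an arbitrary set of endomorphisms of $X$ form a diagram over one algebra. Its limit is the set of common fixed points of these endomorphisms.

We work in ZFC and allow empty algebras. If they are excluded, nothing changes. The functors we construct satisfy $\emptyset\mapsto\emptyset$ and nonempty $\mapsto$ nonempty. If the usual limit of a diagram of nonempty algebras is nonempty, it is also the limit among nonempty algebras. If it is empty, there is no cone with nonempty vertex at all, hence no limit among nonempty algebras.

Injectivity on objects costs nothing.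

**Lemma 1.** Let $G$ be a full and faithful functor between such categories with $G(X)=\emptyset$ iff $X=\emptyset$. Then $G$ is naturally isomorphic to a full embedding, which preserves the same limits.

*Proof.* Replace each $t\in G(X)$ by the pair $(t,X)$ and transport the operations. A nonempty value now shows $X$ in the second coordinates of its elements; the value $\emptyset$ occurs only for $X=\emptyset$. Limit preservation is invariant under natural isomorphism. $\square$

## 2. Countably many operations act on $X^\omega$

For $\kappa\le2$ there is nothing to encode: let the missing operations be identities. This trick works in general. For $\kappa\le\nu$, adding identity operations is a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ preserving all limits. So $\kappa=3$ is the first real test, and all $\kappa\le\omega$ can be handled together.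

The question comes from the paper "Limit Preserving Full Embeddings". The following result is quoted there: there is a limit preserving full embedding $\Psi_\omega:\operatorname{Alg}(1\times\omega)\to\operatorname{Alg}(1\times2)$, and for every $n\in\omega$ a finiteness preserving limit preserving full embedding $\Psi_n:\operatorname{Alg}(1\times n)\to\operatorname{Alg}(1\times2)$. We need only the first part, and here is a proof.

**Proposition 2.** For $X\in\operatorname{Alg}(1\times\omega)$ let $\Psi(X)=X^\omega$ with
$$p(z)=(z_1,z_2,\dots),\qquad q(z)=(z_0,o_0z_0,o_1z_0,o_2z_0,\dots),\qquad \Psi(h)=h^\omega.$$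
Then $\Psi$ is full and faithful and preserves all limits.

For instance, three operations give $q(z)=(z_0,\,o_0z_0,\,o_1z_0,\,o_2z_0,\,z_0,\,z_0,\dots)$.

*Proof.* Faithfulness is seen on constant sequences. Limits are computed on underlying sets, and $X\mapsto X^\omega$ preserves them, so $\Psi$ preserves limits. For fullness let $f:X^\omega\to Y^\omega$ commute with $p,q$, and put $g(z)=f(z)_0$. Coordinate $n$ is reached from coordinate $0$ by the word $p^n$:
$$f(z)_n=(p^nf(z))_0=f(p^nz)_0=g(p^nz).$$
Next, $g(qz)=(qf(z))_0=f(z)_0=g(z)$, and $qz$ depends only on $z_0$. So $g(z)=h(z_0)$ for some $h:X\to Y$, and therefore $f(z)_n=h(z_n)$, i.e. $f=h^\omega$. Coordinate $n+1$ of $f(qz)=qf(z)$ says $h(o_nz_0)=o_nh(z_0)$. So $h$ is a homomorphism and $f=\Psi(h)$. $\square$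

Thus for $\kappa\le\omega$ a full embedding preserving all limits exists.

## 3. The index set $\kappa$ in place of $\omega$: a stray endomorphism

The sensible next step is to use $X^\kappa$ with the same formulas. Let $\kappa>\omega$, $p(z)_\beta=z_{\beta+1}$, and let $q(z)_0=z_0$, $q(z)_{n+1}=o_nz_0$ for $n<\omega$, $q(z)_\beta=o_\beta z_0$ for $\omega\le\beta<\kappa$. The functor $X\mapsto X^\kappa$, $h\mapsto h^\kappa$ is faithful and preserves all limits. It is not full.

Let $X=\{0,1\}$ with all $o_\beta=\mathrm{id}$, so $q(z)$ is the constant sequence $z_0$. Write each $\beta<\kappa$ as $\delta+n$ with $\delta$ zero or a limit ordinal and $n<\omega$, and put $f(z)_{\delta+n}=z_n$: the first block is copied onto every block. Then $f(pz)_{\delta+n}=z_{n+1}=f(z)_{\delta+n+1}=(pf(z))_{\delta+n}$. Moreover $f(qz)$ and $qf(z)$ are both the constant sequence $z_0$. So $f$ is a homomorphism. If $f=h^\kappa$, then coordinate $0$ gives $h=\mathrm{id}$, but $f(z)_\omega=z_0\ne z_\omega$ for suitable $z$.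

The proof of Proposition 2 breaks exactly where it reads $f(z)_\beta$ off coordinate $0$: no word in $p,q$ leads there when $\beta=\omega$. A different arrangement of the coordinates cannot make all of them accessible, since one coordinate reaches only countably many others. So far the guess looks good.

## 4. All limits versus limits over finitely many algebras

The guess is correct for functors preserving all limits, even all powers of single algebras. It is wrong for limits over finitely many algebras, so the answer to both versions of the question is: all $\kappa>\omega$.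

**Theorem A.** For every cardinal $\kappa$ there is a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ preserving all limits of diagrams with finitely many objects (and arbitrarily many morphisms). In particular it preserves products of finitely many algebras, including the empty product.

**Theorem B.** If $\kappa>\omega$, no full and faithful functor $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ preserves all products; it cannot even preserve all powers $X^I$ of single algebras. Hence a full embedding preserving all limits exists iff $\kappa\le\omega$, while one preserving limits over finitely many algebras exists for all $\kappa$.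

Intermediate strengths, such as preservation of countable products only, are not settled here.

We prove Theorem B first. It makes the countability argument rigorous, and its proof shows which step a functor preserving only finite products can escape.

## 5. Compact algebras and countably many finite patterns (Theorem B)

Let $\kappa>\omega$, and suppose $G:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times2)$ is full and faithful and preserves all powers. The plan is to attach to each $S\subset\kappa$ an algebra $X_S$ such that inclusions between the sets $S$ are visible through $G$, and to show that they are already visible in a set of finite patterns. There are only countably many patterns, but $\mathcal P(\kappa)$ contains strictly increasing $\omega_1$-chains.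

**Step 1: algebras that record $S$.** The aim is to make homomorphisms $X_S\to X_{S'}$ that fix a special point exist exactly when $S\subset S'$. Let
$$X_S=\{x,0\}\cup\{y_\beta:\beta\in\kappa\setminus S\},\qquad o_\beta x=\begin{cases}y_\beta&(\beta\notin S)\\0&(\beta\in S)\end{cases},\qquad o_\beta z=0\ (z\neq x).$$
For example $X_\kappa=\{x,0\}$ with every $o_\beta$ constantly $0$. The only element of $X_S$ fixed by all operations is $0$.

For $S\subset S'$ let $e_{S,S'}:X_S\to X_{S'}$ send $x\mapsto x$, $y_\beta\mapsto y_\beta$ for $\beta\notin S'$, and everything else to $0$. This is a homomorphism: $o_\beta x$ is sent to $y_\beta$ if $\beta\notin S'$ and to $0$ if $\beta\in S'$, which is $o_\beta x$ computed in $X_{S'}$. Points other than $x$ go to points other than $x$, and all of those are sent to $0$ by $o_\beta$. Clearly $e_{S',S''}e_{S,S'}=e_{S,S''}$.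

**Lemma 3.** Let $h:X_S\to X_{S'}$ be a homomorphism. If $h(x)=x$, then $S\subset S'$. If $h(x)\ne x$, then $e_{S',\kappa}h$ is the constant map $0$.

*Proof.* $h(0)$ is fixed by all operations, so $h(0)=0$. If $h(x)=x$ and $\beta\in S$, then in $X_{S'}$ we have $o_\beta x=h(o_\beta x)=h(0)=0$, so $\beta\in S'$. If $h(x)\neq x$, then $h(y_\beta)=o_\beta h(x)=0$ for $\beta\notin S$. So $x\notin h(X_S)$, and $e_{S',\kappa}$ sends everything except $x$ to $0$. $\square$

**Step 2: marked elements in the images.** The aim is to transport the special point $x$ to $G(X_S)$. The maps $e_{\emptyset,\kappa}$ and the constant map $0$ are two different homomorphisms $X_\emptyset\to X_\kappa$. As $G$ is faithful, there is $r\in G(X_\emptyset)$ with $G(e_{\emptyset,\kappa})(r)\ne G(0)(r)$. Put $r_S=G(e_{\emptyset,S})(r)\in G(X_S)$. Then $G(e_{S,S'})(r_S)=r_{S'}$ for $S\subset S'$.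

**Lemma 4.** If some homomorphism $f:G(X_S)\to G(X_{S'})$ has $f(r_S)=r_{S'}$, then $S\subset S'$.

*Proof.* By fullness $f=G(h)$. If $h(x)\ne x$, then by Lemma 3
$$G(e_{\emptyset,\kappa})(r)=G(e_{S',\kappa})(r_{S'})=G(e_{S',\kappa}h)(r_S)=G(e_{S',\kappa}\,h\,e_{\emptyset,S})(r)=G(0)(r),$$
contradicting the choice of $r$. So $h(x)=x$, and $S\subset S'$. $\square$

**Step 3: ultrafilter limits in $G(X_S)$.** We want to glue infinitely many partial maps into $G(X_{S'})$ to one homomorphism; this needs a limit operation, and here the powers enter. Topologize $X_S$: points $\ne0$ are isolated, and the neighborhoods of $0$ are the cofinite sets containing $0$. This space is compact Hausdorff. Each $o_\beta$ is continuous, because $\{x\}$ is clopen and $o_\beta$ is constant off $x$. Recall that for an ultrafilter $\mathcal U$ on a set $I$, every family $(x_i)_{i\in I}$ in a compact Hausdorff space has a unique $\mathcal U$-limit, and continuous maps preserve $\mathcal U$-limits.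

Let $X=X_{S'}$ and $\ell:X^I\to X$, $\ell((x_i))=\lim_{\mathcal U}x_i$. By continuity of the operations, $\ell$ is a homomorphism. As $G$ preserves powers, we identify $G(X^I)=G(X)^I$ via the projections, and get a homomorphism $\ell_*=G(\ell):G(X)^I\to G(X)$.

**Lemma 5.** (i) $\ell_*$ sends the constant family $t$ to $t$. (ii) For $U\in\mathcal U$, $\ell_*(u)$ depends only on $u|_U$.

*Proof.* (i) Let $\Delta:X\to X^I$ be the diagonal. Since $\mathrm{pr}_i\Delta=\mathrm{id}$, $G(\Delta)(t)$ is the constant family $t$; and $\ell\Delta=\mathrm{id}$. (ii) $\ell=\ell_U\circ\mathrm{res}$, where $\mathrm{res}:X^I\to X^U$ is restriction and $\ell_U$ is the limit along the trace of $\mathcal U$ on $U$. Since $\mathrm{pr}_i\circ\mathrm{res}=\mathrm{pr}_i$ for $i\in U$, $G(\mathrm{res})$ is the restriction $G(X)^I\to G(X)^U$. $\square$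

**Step 4: patterns.** We now introduce the countable bookkeeping. A *pattern* is an isomorphism type of a finite directed graph $E$ with a base point $e_0$ and edges labeled by $p$ or $q$. There are countably many patterns. For $H\in\operatorname{Alg}(1\times2)$ and $h_0\in H$, let $\operatorname{Sat}(H,h_0)$ be the set of patterns $(E,e_0)$ for which there is a map $\theta:E\to H$ with $\theta(e_0)=h_0$ and $g\,\theta(e)=\theta(e')$ for each edge $e\xrightarrow{g}e'$, $g\in\{p,q\}$. For example, the one-point pattern with a loop labeled $p$ lies in $\operatorname{Sat}(H,h_0)$ iff $p(h_0)=h_0$. Write $\operatorname{Sat}(S)=\operatorname{Sat}(G(X_S),r_S)$.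

**Lemma 6.** $S\subset S'\iff\operatorname{Sat}(S)\subset\operatorname{Sat}(S')$.

*Proof.* ($\Rightarrow$) Compose with the homomorphism $G(e_{S,S'})$, which maps $r_S$ to $r_{S'}$.

($\Leftarrow$) Let $H=G(X_S)$, $X=X_{S'}$, and let $I$ be the set of finite $E\subset H$ with $r_S\in E$. With base point $r_S$ and all edges $h\xrightarrow{g}gh$ for which $h,gh\in E$, each $E\in I$ gives a pattern in $\operatorname{Sat}(S)$ (use the inclusion), hence in $\operatorname{Sat}(S')$. So there is $\theta_E:H\to G(X)$, chosen arbitrarily outside $E$, with $\theta_E(r_S)=r_{S'}$ and $\theta_E(gh)=g\,\theta_E(h)$ whenever $h,gh\in E$.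

The sets $\{E\in I:E\supset E_0\}$, $E_0\in I$, have the finite intersection property, since those for $E_0$ and $E_1$ meet in the one for $E_0\cup E_1$. Let $\mathcal U$ be an ultrafilter on $I$ containing them all, and put $\theta(h)=\ell_*\big((\theta_E(h))_E\big)$. By Lemma 5(i), $\theta(r_S)=r_{S'}$. For given $h$ and $g$, the families $(\theta_E(gh))_E$ and $(g\,\theta_E(h))_E$ agree for all $E\supset\{r_S,h,gh\}$, a set in $\mathcal U$. By Lemma 5(ii), and since $\ell_*$ is a homomorphism,
$$\theta(gh)=\ell_*\big(g\,(\theta_E(h))_E\big)=g\,\ell_*\big((\theta_E(h))_E\big)=g\,\theta(h).$$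
So $\theta$ is a homomorphism with $\theta(r_S)=r_{S'}$, and Lemma 4 gives $S\subset S'$. $\square$

**Step 5: the contradiction.** Here we count. As $\kappa\ge\omega_1$, the ordinals $\xi<\omega_1$, viewed as subsets of $\kappa$, form a strictly increasing chain. By Lemma 6 the sets $\operatorname{Sat}(\xi)$ form a strictly increasing chain. Choose a pattern in $\operatorname{Sat}(\xi+1)\setminus\operatorname{Sat}(\xi)$ for each $\xi<\omega_1$. These are pairwise distinct, because for $\eta<\xi$ the one chosen for $\eta$ lies in $\operatorname{Sat}(\eta+1)\subset\operatorname{Sat}(\xi)$. So a countable set has $\omega_1$ distinct elements, a contradiction. This proves the first sentence of Theorem B. With §2 it gives "all limits iff $\kappa\le\omega$"; the last clause of Theorem B is Theorem A. $\square$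

The infinite power $X^I$ was essential: $\ell_*$ is defined on $G(X)^I$ only because this set equals $G(X^I)$. For finite $I$ every ultrafilter is principal and the argument says nothing. To refute the guess for finite limits we should therefore look for a functor that commutes with finite products but not with infinite ones. Functions of infinitely many variables, each depending on only finitely many of them, behave in this way.

## 6. Equivariant functions of finite support

From now on $\kappa>\omega$. By Proposition 2 it is enough to construct a full and faithful functor $F:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\omega)$ that preserves limits over finitely many algebras and satisfies $F(X)=\emptyset$ iff $X=\emptyset$. Then $\Psi F$, after relabeling, is as required.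

Let $M$ be the free monoid on $\{o_\beta:\beta<\kappa\}$, so $|M|=\kappa$. Then $\operatorname{Alg}(1\times\kappa)$ is the category of left $M$-sets and equivariant maps. Write $\operatorname{Hom}$ for $\operatorname{Hom}_M$; $M$ acts on $M^n$ and $M^V$ diagonally, $(mx)_v=m\,x_v$. Let $V$ be an infinite set of "variables", to be chosen in §8.

**Definition.** $F(X)$ is the set of all equivariant $t:M^V\to X$, i.e. $t(mx)=m\,t(x)$, that have a finite *support*: a finite $S\subset V$ such that $x|_S=x'|_S$ implies $t(x)=t(x')$. For a homomorphism $h$ put $F(h)(t)=h\circ t$.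

**Lemma 7.** Every $t\in F(X)$ has a least support, denoted $\operatorname{supp}t$.

*Proof.* It suffices that supports are closed under intersection. Let $S,S'$ be supports, and let $x,x'$ agree on $S\cap S'$. Let $x''=x$ on $S$ and $x''=x'$ off $S$. Then $x''$ agrees with $x$ on $S$ and with $x'$ on $S'$, so $t(x)=t(x'')=t(x')$. $\square$

For $s\in\operatorname{Hom}(M^n,X)$ and $\bar v\in V^n$ define $s[\bar v]\in F(X)$ by
$$s[\bar v](x)=s(x_{v_1},\dots,x_{v_n}).$$
Every $t\in F(X)$ is of this form with $n\ge1$ and distinct entries: enumerate a nonempty finite support as $v_1,\dots,v_n$ and let $s(m_1,\dots,m_n)=t(x)$ for any $x$ with $x_{v_j}=m_j$. This $s$ is well defined and equivariant.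

Examples. For $y\in X$ let $s_y(m)=my$, so $s_y[v](x)=x_vy$. The map $y\mapsto s_y$ is a bijection $X\to\operatorname{Hom}(M,X)$, with inverse $s\mapsto s(1)$. For a two-variable example let $X=\{0,1\}$ with trivial action, and let $s(m_1,m_2)=1$ iff $m_1=m_2$. This is equivariant because the free monoid is left cancellative. For $v\ne w$, $\operatorname{supp}s[v,w]=\{v,w\}$; but $s[v,v]$ is constant with empty support. So distinctness of entries matters.

**Reindexing.** For $\pi:V\to V$ and $c:V\to M$ let $[\pi,c]:M^V\to M^V$, $([\pi,c]x)_v=x_{\pi(v)}c(v)$. This is equivariant, because $M$ acts from the left and $c(v)$ multiplies from the right. Let $\rho_{\pi,c}(t)=t\circ[\pi,c]$. If $S$ supports $t$, then $\pi(S)$ supports $\rho_{\pi,c}(t)$, so $\rho_{\pi,c}$ maps $F(X)$ to itself. It commutes with all $F(h)$, as one composes on different sides. If $c\equiv1$, write $[\pi]$ and $\rho_\pi$. Then, with $\pi\bar v=(\pi v_1,\dots,\pi v_n)$,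
$$\rho_\pi(s[\bar v])=s[\pi\bar v].\tag{1}$$

Say that $s$ *depends on its $j$-th argument* if two points of $M^n$ differing only in the $j$-th coordinate have different values under $s$.

**Lemma 8.** (a) If $\bar v$ has distinct entries, then $s[\bar v]=s'[\bar v]$ implies $s=s'$, and $\operatorname{supp}s[\bar v]$ is the set of those $v_j$ for which $s$ depends on its $j$-th argument.

(b) If a finite $S$ supports both $T,T'\in F(X)$, $\pi$ is injective on $S$ and $\rho_\pi T=\rho_\pi T'$, then $T=T'$.

*Proof.* (a) As the entries are distinct, $(x_{v_1},\dots,x_{v_n})$ runs through all of $M^n$; this gives $s=s'$. Changing the irrelevant arguments one at a time shows that the stated set is a support. If $s$ depends on its $j$-th argument, there are $x,x'$ differing only at $v_j$ with different values, so every support contains $v_j$.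

(b) Given $x$, pick $x'$ with $x'_{\pi(v)}=x_v$ for $v\in S$; this is possible as $\pi$ is injective on $S$. Then $[\pi]x'$ agrees with $x$ on $S$, so $T(x)=T([\pi]x')=(\rho_\pi T)(x')=(\rho_\pi T')(x')=T'(x)$. $\square$

**Proposition 9.** Equip all $F(X)$ with operations $\rho_{\pi,c}$ for any fixed collection of pairs $(\pi,c)$. Then $F$ is a faithful functor preserving limits over finitely many algebras, and $F(X)=\emptyset$ iff $X=\emptyset$.

*Proof.* Functoriality was noted above. *Limits:* let $(X_d)$ have finitely many objects and limit $L\subset\prod_dX_d$. The map $F(L)\to\lim F(X_d)$ is clearly injective. A compatible family $(t_d)$ defines $t(x)=(t_d(x))_d$. By compatibility $t(x)\in L$; $t$ is equivariant, and it is supported by the finite set $\bigcup_d\operatorname{supp}t_d$. So the map is surjective. For the empty diagram, $F(1)=1$. *Faithfulness:* $F(h)(s_y[v])=s_{h(y)}[v]$, because $h(x_vy)=x_vh(y)$. By Lemma 8(a) this determines $s_{h(y)}$, hence $h(y)$. *Emptiness:* $M^V\ne\emptyset$ has no map to $\emptyset$, and $s_y[v]\in F(X)$ if $y\in X$. $\square$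

Infinite products are lost, as intended. With $s$ and $X=\{0,1\}$ as in the example above and distinct variables $v_i,w_i$ $(i<\omega)$, the family $(s[v_i,w_i])_{i<\omega}$ in $F(X)^\omega$ does not come from $F(X^\omega)$, since no finite set supports all its members.

What remains is fullness with only countably many operations.

## 7. All reindexings would suffice

If we could afford all the operations $\rho_\pi$, the essential step would be short. The proof below is not used later, but it shows what has to be imitated.

**Lemma 10.** Let $n\ge1$ and let $\gamma:V^n\to F(Y)$ satisfy $\gamma(\pi\bar v)=\rho_\pi\gamma(\bar v)$ for all $\pi:V\to V$ and all $\bar v$. Then there is $s\in\operatorname{Hom}(M^n,Y)$ with $\gamma(\bar v)=s[\bar v]$ for all $\bar v$.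

*Proof.* Fix $\bar v$ with distinct entries. Let $\pi$ fix all $v_j$ and send everything else to $v_1$. Then $\gamma(\bar v)=\gamma(\pi\bar v)=\rho_\pi\gamma(\bar v)$ is supported by $\pi(\operatorname{supp}\gamma(\bar v))\subset\{v_1,\dots,v_n\}$, so $\gamma(\bar v)=s[\bar v]$ for some $s$. For any $\bar w\in V^n$ choose $\pi$ with $\pi\bar v=\bar w$; then $\gamma(\bar w)=\rho_\pi(s[\bar v])=s[\bar w]$. $\square$

Such $\gamma$ arise from a homomorphism $f:F(X)\to F(Y)$ as $\gamma(\bar v)=f(s[\bar v])$, by (1). The trouble is the number of operations: $2^{|V|}$ instead of $\omega$. The plan is to keep countably many very economical maps $p_i:V\to V$, so economical that the number of maps $\gamma$ compatible with them is at most $|V|$. A single further map $a:V\to V$, built by transfinite recursion of length $|V|$, will then destroy every unwanted $\gamma$.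

## 8. Truncations of $\lambda^\omega$, and the operations of $F$

**The cardinals.** Let $\lambda_0=\kappa$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n=\sum_n\lambda_n$ and $\mu=2^\lambda$. Then $\lambda^\omega=\mu$, since
$$2^\lambda=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^\omega\le\lambda^\lambda=2^\lambda.$$
Let $V=\lambda^\omega$ be the set of all sequences $\omega\to\lambda$, so $|V|=\mu$, and for $i<\omega$ let
$$p_i:V\to V,\qquad p_i(v)=(v_0,\dots,v_{i-1},0,0,\dots).$$
We use three properties. For every finite $S\subset V$, $p_i$ is injective on $S$ for all large $i$, since finitely many distinct sequences are separated by a finite initial segment. The set $V_0=\bigcup_ip_i(V)$ has only $\lambda$ elements. Each nonempty fiber of $p_i$ has size $\lambda^\omega=\mu$. The equality $\lambda^\omega=2^\lambda$ will be used in the count: values on $V_0$ can be chosen in at most $\mu^\lambda=2^{\lambda\cdot\lambda}=\mu=|V|$ ways.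

The truncations alone are not enough. Let $\sigma$ be a nonidentity permutation of $\lambda$ with $\sigma(0)=0$, and let $\varphi(v)_i=\sigma(v_i)$. Then $\varphi$ commutes with all $p_i$, so $\gamma(v)=s_y[\varphi(v)]$ satisfies $\gamma(p_iv)=\rho_{p_i}\gamma(v)$. If $s_y$ is not constant and $\varphi(v)\neq v$, then $\gamma(v)$ has support $\{\varphi(v)\}\not\subset\{v\}$, so $\gamma$ is not of the form $v\mapsto s[v]$. The constant map $\gamma(v)=s_y[0]$, where $0$ is the zero sequence, is equally compatible with all $p_i$. Moreover, it would be compatible with $a$ if $a$ fixed the zero sequence. So $a$ must be chosen with care.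

**Main Lemma 11.** There is an injection $a:V\to V$ such that for all $n\ge1$, all $M$-sets $Y$ and all $\gamma:V^n\to F(Y)$ satisfying
$$\gamma(p_i\bar v)=\rho_{p_i}\gamma(\bar v)\ (i<\omega),\qquad\gamma(a\bar v)=\rho_a\gamma(\bar v)\qquad(\bar v\in V^n),\tag{2}$$
there is $s\in\operatorname{Hom}(M^n,Y)$ with $\gamma(\bar v)=s[\bar v]$ for all $\bar v\in V^n$.

**The operations on $F(X)$.** They are $\rho_{p_i}$ $(i<\omega)$, $\rho_a$ with $a$ from Main Lemma 11, and $\rho_r:=\rho_{\pi,c}$, where $\pi$ is constant with value a fixed $v_*\in V$ and $c:V\to M$ is a fixed surjection (it exists since $|M|=\kappa\le\mu$).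

The last operation cannot be dropped. For fixed $m_0\in M$ let $(Rx)_v=x_vm_0$. Then $t\mapsto t\circ R$ maps $F(X)$ to itself and commutes with every $\rho_\pi$, and it sends $s_y[v]$ to $s_{m_0y}[v]$. If it were $F(h)$, then $h(y)=m_0y$; for $X=M$ and $m_0=o_0$ this is not equivariant, since $o_1o_0\ne o_0o_1$. Thus reindexings alone give too many homomorphisms.

## 9. Fullness of $F$ from the Main Lemma

**Proposition 12.** Granted Main Lemma 11, $F:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\omega)$ is full.

*Proof.* Let $f:F(X)\to F(Y)$ be a homomorphism.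

**Step 1: $f$ acts on the shape $s$ only.** For $s\in\operatorname{Hom}(M^n,X)$, $n\ge1$, the map $\gamma(\bar v)=f(s[\bar v])$ satisfies (2): by (1), $\gamma(p_i\bar v)=f(\rho_{p_i}(s[\bar v]))=\rho_{p_i}\gamma(\bar v)$, and likewise for $a$. So there is $\Phi(s)\in\operatorname{Hom}(M^n,Y)$ with
$$f(s[\bar v])=\Phi(s)[\bar v]\quad\text{for all }\bar v\in V^n,$$
and it is unique by Lemma 8(a). Define $h:X\to Y$ by $\Phi(s_y)=s_{h(y)}$.

**Step 2: $\rho_r$ forces $\Phi(s)=h\circ s$.** The operation $\rho_r$ evaluates $s$ at the tuple $(c(v_1),\dots,c(v_n))$. By equivariance,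
$$\rho_r(s[\bar v])(x)=s\big(x_{v_*}c(v_1),\dots,x_{v_*}c(v_n)\big)=x_{v_*}\,s(c(v_1),\dots,c(v_n)),$$
so $\rho_r(s[\bar v])=s_y[v_*]$ with $y=s(c(v_1),\dots,c(v_n))$. Likewise $\rho_r(\Phi(s)[\bar v])=s_{y'}[v_*]$ with $y'=\Phi(s)(c(v_1),\dots,c(v_n))$. From $f\rho_r=\rho_rf$ we get
$$s_{h(y)}[v_*]=f(s_y[v_*])=f(\rho_r(s[\bar v]))=\rho_r(\Phi(s)[\bar v])=s_{y'}[v_*],$$
so $h(y)=y'$, that is,
$$h\big(s(c(v_1),\dots,c(v_n))\big)=\Phi(s)(c(v_1),\dots,c(v_n))\quad\text{for all }\bar v\in V^n.$$
As $c$ is onto $M$, $\Phi(s)=h\circ s$.

**Step 3: $h$ is a homomorphism and $f=F(h)$.** For $n=1$ and $s=s_y$, Step 2 says $h(my)=\Phi(s_y)(m)=s_{h(y)}(m)=m\,h(y)$. And $f(s[\bar v])=(h\circ s)[\bar v]=F(h)(s[\bar v])$ for all $n,s,\bar v$. Since every element of $F(X)$ is some $s[\bar v]$, $f=F(h)$. $\square$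

## 10. One generic injection: proof of Main Lemma 11

**Step 1: small $Y$ suffice.** We bound the size of $Y$ so that the maps $\gamma$ can be counted. Let $\gamma:V^n\to F(Y)$ commute with all $p_i$ (the first half of (2)). Let $Y'\subset Y$ be the union of the ranges of $\gamma(\bar v)$, $\bar v\in V_0^n$. Each range is a sub-$M$-set, as $m\,t(x)=t(mx)$, and has size at most $|M^k|=\kappa$ for some $k\ge1$, as it equals $s(M^k)$ for some $s$. So $Y'$ is a sub-$M$-set and $|Y'|\le\lambda\cdot\kappa=\lambda$.

In fact $\gamma$ takes values in $F(Y')$. Given $\bar v\in V^n$, choose $i$ with $p_i$ injective on $S=\operatorname{supp}\gamma(\bar v)$. For $x\in M^V$ choose $x'$ with $x'_{p_i(v)}=x_v$ for $v\in S$; then $[p_i]x'$ agrees with $x$ on $S$. Hence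
$$\gamma(\bar v)(x)=(\rho_{p_i}\gamma(\bar v))(x')=\gamma(p_i\bar v)(x')\in Y',$$
because $p_i\bar v\in V_0^n$. Any $s\in\operatorname{Hom}(M^n,Y')$ is also in $\operatorname{Hom}(M^n,Y)$. Transporting along a bijection of $Y'$ with a subset of $\lambda$, we see that it suffices to prove the lemma for $Y$ with underlying set a subset of $\lambda$.

**Step 2: there are at most $\mu$ candidates.** We show that a recursion of length $\mu=|V|$ can treat them all. Let $\mathcal G$ be the set of all $(n,Y,\gamma)$ with $n\ge1$, $Y$ an $M$-set with underlying set $\subset\lambda$, and $\gamma:V^n\to F(Y)$ commuting with all $p_i$. Then $|\mathcal G|\le\mu$, for the following reasons.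

* There are at most $2^\lambda\cdot(\lambda^\lambda)^\kappa=\mu$ such $Y$.
* $|F(Y)|\le\sum_k|V|^k\,\lambda^{|M|^k}\le\mu$, since elements have the form $s[\bar v]$ and $\lambda^\kappa\le\lambda^\lambda=\mu$.
* $\gamma$ is determined by $\gamma|_{V_0^n}$. Suppose $\gamma,\gamma'$ (same $n$, $Y$) agree there. For $\bar v\in V^n$ take $i$ with $p_i$ injective on $\operatorname{supp}\gamma(\bar v)\cup\operatorname{supp}\gamma'(\bar v)$. Then $\rho_{p_i}\gamma(\bar v)=\gamma(p_i\bar v)=\gamma'(p_i\bar v)=\rho_{p_i}\gamma'(\bar v)$, so $\gamma(\bar v)=\gamma'(\bar v)$ by Lemma 8(b).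
* Since $|V_0^n|=\lambda$, for fixed $n,Y$ there are at most $\mu^\lambda=\mu$ maps $\gamma$.

Enumerate $\mathcal G=\{(n_\xi,Y_\xi,\gamma_\xi):\xi<\mu\}$, with repetitions, and $V=\{v^\xi:\xi<\mu\}$.

**Step 3: construction of $a$.** We build $a$ so that each $\gamma_\xi$ which can be spoiled by a finite extension at stage $\xi$ is spoiled. A partial injection $b$ on $V$ is *acyclic* if $b^k(v)=v$ for no $v$ and no $k\ge1$. Its *field* is $\operatorname{dom}b\cup\operatorname{ran}b$. For example $\{(u,v),(v,w)\}$ with $u,v,w$ distinct is acyclic with field $\{u,v,w\}$, and adding $(w,u)$ destroys acyclicity. One remark will be used repeatedly: if new pairs are added to an acyclic $b$ and the second entry of each new pair lies outside the new domain, no cycle arises, since a cycle through a new pair could not continue.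

If $\operatorname{supp}T\subset\operatorname{dom}b$, put $\rho_bT=\rho_{b'}T$ for any $b':V\to V$ extending $b$. This is independent of $b'$, because $([b']x)_v=x_{b(v)}$ for $v\in\operatorname{supp}T$.

Build an increasing chain of acyclic partial injections $a_\xi$ $(\xi\le\mu)$ with $|a_\xi|\le|\xi|+\omega$, $a_0=\emptyset$, and unions at limits (a union of a chain of acyclic partial injections is again one). At step $\xi$, with $(n,Y,\gamma)=(n_\xi,Y_\xi,\gamma_\xi)$, do the following.

* Suppose there are an acyclic partial injection $b\supseteq a_\xi$ with $b\setminus a_\xi$ finite and some $\bar v\in V^n$ such that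
$$\{v_1,\dots,v_n\}\cup\operatorname{supp}\gamma(\bar v)\subset\operatorname{dom}b\quad\text{and}\quad\gamma(b\bar v)\ne\rho_b\gamma(\bar v).\tag{3}$$
Then choose such a $b$ and call $\gamma$ *killed* at step $\xi$. Otherwise let $b=a_\xi$.
* If $v^\xi\in\operatorname{dom}b$, let $a_{\xi+1}=b$. Otherwise let $a_{\xi+1}=b\cup\{(v^\xi,w)\}$ with $w\ne v^\xi$ outside the field of $b$. Such $w$ exists since the field has fewer than $\mu$ elements. The result is injective as $w\notin\operatorname{ran}b$, and acyclic by the remark.

Let $a=a_\mu$. It is a total acyclic injection $V\to V$. If $\gamma_\xi$ was killed at step $\xi$ by $b$ and $\bar v$, then $a\supseteq b$ gives $\gamma_\xi(a\bar v)=\gamma_\xi(b\bar v)\neq\rho_b\gamma_\xi(\bar v)=\rho_a\gamma_\xi(\bar v)$.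

**Step 4: a survivor is uniform away from a small set.** From now on let $(n,Y,\gamma)\in\mathcal G$ satisfy $\gamma(a\bar v)=\rho_a\gamma(\bar v)$ for all $\bar v$. Say $\gamma=\gamma_\xi$. By Step 3 it was not killed at step $\xi$, so no pair $b,\bar v$ satisfies (3). In other words, $\gamma$ commutes with every admissible finite extension of $a_\xi$. This replaces the "all $\pi$" of Lemma 10.

Let $A$ be the field of $a_\xi$; $|A|<\mu$. Fix $\bar v\in V^n$ with distinct entries in $V\setminus A$. Let $P=\operatorname{supp}\gamma(\bar v)\setminus\{v_1,\dots,v_n\}=\{u_1,\dots,u_k\}$ with distinct $u_j$, and write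
$$\gamma(\bar v)=s_0[\bar v,\bar u],\qquad s_0\in\operatorname{Hom}(M^{n+k},Y).$$
All entries of $(\bar v,\bar u)$ are distinct and each $u_j$ lies in $\operatorname{supp}\gamma(\bar v)$. So by Lemma 8(a), $s_0$ depends on each of its last $k$ arguments.

Extend $a_\xi$ to $b_0$ by giving the points of $P\setminus\operatorname{dom}a_\xi$ distinct values outside $A\cup P\cup\{v_1,\dots,v_n\}$. The new values avoid $\operatorname{ran}a_\xi$ and $\operatorname{dom}b_0=\operatorname{dom}a_\xi\cup P$, so $b_0$ is an acyclic partial injection. No $v_j$ is in the field of $b_0$ or in $P$. Let $\bar w=b_0\bar u$, which has distinct entries, and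
$$A'=\operatorname{field}(b_0)\cup P\cup\{v_1,\dots,v_n\},\qquad |A'|<\mu,\quad w_j\in A'.$$

Let $\bar v'\in V^n$ have distinct entries in $V\setminus A'$, and let $b=b_0\cup\{(v_j,v'_j):j\le n\}$. This is a function, as the $v_j$ are distinct and not in $\operatorname{dom}b_0$. It is injective, as the $v'_j$ are distinct and not in $\operatorname{ran}b_0$. It is acyclic by the remark, since $v'_j\notin A'\supset\operatorname{dom}b$. Also $b\setminus a_\xi$ is finite and $\operatorname{dom}b\supset\{v_1,\dots,v_n\}\cup\operatorname{supp}\gamma(\bar v)$. As (3) fails, $\gamma(\bar v')=\gamma(b\bar v)=\rho_b\gamma(\bar v)=s_0[b\bar v,b\bar u]$, i.e.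
$$\gamma(\bar v')=s_0[\bar v',\bar w]\quad\text{for all }\bar v'\text{ with distinct entries in }V\setminus A'.\tag{4}$$

**Step 5: no parameters, $k=0$.** We must remove the fixed parameters $\bar w$; here acyclicity and the second half of (2) enter. Let $W=\{w_1,\dots,w_k\}\subset A'$. Choose $\bar v$ (a new tuple) with distinct entries in $V\setminus(A'\cup a^{-1}(A'))$, which is possible since $|a^{-1}(A')|\le|A'|<\mu$. Then both $\bar v$ and $a\bar v$ have distinct entries in $V\setminus A'$, and (4) applies to both:
$$s_0[a\bar v,\bar w]=\gamma(a\bar v)=\rho_a\gamma(\bar v)=\rho_a(s_0[\bar v,\bar w])=s_0[a\bar v,a\bar w].$$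
The entries of $(a\bar v,\bar w)$ are distinct, since $av_j\notin A'$. So are those of $(a\bar v,a\bar w)$, since $v_j\notin W$ and $a$ is injective. Let $J$ be the set of $j\le n$ such that $s_0$ depends on its $j$-th argument. Comparing least supports by Lemma 8(a), and using that $s_0$ depends on its last $k$ arguments,
$$\{av_j:j\in J\}\cup W=\{av_j:j\in J\}\cup a(W).$$
No $av_j$ lies in $W$, as $av_j\notin A'$, and none lies in $a(W)$, as $v_j\notin W$. So $W=a(W)$. If $W\ne\emptyset$, the injection $a$ permutes a finite nonempty set and therefore has a cycle, contradicting acyclicity. So $k=0$. With $s=s_0\in\operatorname{Hom}(M^n,Y)$, (4) reads $\gamma(\bar v')=s[\bar v']$ for all $\bar v'$ with distinct entries in $V\setminus A'$.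

**Step 6: all tuples.** Finally we pass from generic tuples to all tuples, using the large fibers of the $p_i$. Let $\bar v\in V^n$ be arbitrary and $i<\omega$. The fiber of $p_i$ containing $v_j$ has size $\mu>|A'|$. So, choosing entries one after another, we find $\bar v'$ with distinct entries in $V\setminus A'$ and $p_i\bar v'=p_i\bar v$. Hence
$$\rho_{p_i}\gamma(\bar v)=\gamma(p_i\bar v)=\gamma(p_i\bar v')=\rho_{p_i}\gamma(\bar v')=\rho_{p_i}(s[\bar v'])=s[p_i\bar v']=s[p_i\bar v]=\rho_{p_i}(s[\bar v]).$$
Choose $i$ with $p_i$ injective on $\operatorname{supp}\gamma(\bar v)\cup\operatorname{supp}s[\bar v]$. Then Lemma 8(b) gives $\gamma(\bar v)=s[\bar v]$. $\square$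

## 11. The composite $\Psi F$, and targets with $\nu$ operations

*Proof of Theorem A.* For $\kappa\le\omega$ use Proposition 2, after adding identity operations if $\kappa<\omega$, and Lemma 1. Let $\kappa>\omega$. By Propositions 9 and 12 and Main Lemma 11, $F:\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\omega)$ is full, faithful and preserves limits over finitely many algebras. By Proposition 2, $\Psi$ is full, faithful and preserves all limits. So $\Psi F$ is full and faithful and preserves limits over finitely many algebras, in particular finite products. It sends exactly the empty algebra to $\emptyset$, so Lemma 1 makes it injective on objects. $\square$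

**Remark.** For $\nu\ge2$ there is a full embedding $\operatorname{Alg}(1\times\kappa)\to\operatorname{Alg}(1\times\nu)$ preserving all limits iff $\kappa\le\max(\nu,\omega)$.

*If:* when $\kappa\le\nu$, let the extra operations be identities. When $\nu<\omega$ and $\kappa\le\omega$, use §2 and then add identity operations. *Only if:* repeat §5 with edge labels from $\nu$. There are now only $\max(\nu,\omega)$ patterns, so there is no strictly increasing chain of sets of patterns of length $\max(\nu,\omega)^+$. But if $\kappa>\max(\nu,\omega)$, the ordinals below $\max(\nu,\omega)^+$ are subsets of $\kappa$ and would produce one.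

By contrast, Theorem A followed by adding identity operations gives full embeddings preserving limits over finitely many algebras for all $\kappa$ and all $\nu\ge2$.
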